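# Smooth curves on rational surfaces whose complement has infinite fundamental group

We work over $\mathbb C$, and $\pi_1$ is the topological fundamental group.

## 1. The group of the cube, a curve of genus 13, and a quotient surface

Everything turns on one surface, which we build first. Its purpose is explained in Section 2.

Let $G=S_4$ be the rotation group of the cube, identified with the symmetric group through its action on the four long diagonals. It acts on the sphere $B=\mathbb P^1$ around the cube. The points with nontrivial stabilizer lie on rotation axes.

* Axes through face centers: the stabilizer is cyclic of order $4$, generated by a $4$-cycle, whose square is a double transposition. There are $6$ such points, in one orbit.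
* Axes through vertices: the stabilizer is cyclic of order $3$. There are $8$ such points, in one orbit.
* Axes through midpoints of edges: the stabilizer is generated by a half turn, which exchanges two diagonals and is a transposition. There are $12$ such points, in one orbit.

So $B/G\cong\mathbb P^1$, with exactly three branch points, of orders $4,3,2$. Choose $b_4,b_3,b_2\in B$ with stabilizers of these orders, and $b\in B$ with trivial stabilizer. Write $[y]\in B/G$ for the image of $y\in B$.

**The curve $F$.** Take six points of $\mathbb P^1$ and standard loops $x_1,\dots,x_6$ around them with $x_1\cdots x_6=1$. Send these loops to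
$$(12),\ (12),\ (23),\ (23),\ (34),\ (34).$$
The product is $1$ and these elements generate $S_4$. By Riemann's existence theorem they define a connected Galois cover $F\to F/G=\mathbb P^1$ with group $G$. The stabilizers of the points over the $i$-th branch point are the conjugates of the group generated by the image of $x_i$. Hence
$$\text{every nontrivial stabilizer of a point of } F \text{ is generated by a transposition.}\tag{1}$$
In particular $3$-cycles, $4$-cycles and double transpositions act on $F$ without fixed points. By Riemann–Hurwitz, $2g(F)-2=24\,(-2+6\cdot\tfrac12)=24$, so $g(F)=13$.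

**The surface $V$.** Let $G$ act diagonally on $F\times B$. The stabilizer of $(x,y)$ is $G_x\cap G_y$. If it is nontrivial, it is $\langle\tau\rangle$ with $\tau$ a transposition, by (1). A nontrivial automorphism of order $2$ fixing a point of a curve acts by $-1$ on the tangent line there, so $\tau$ acts by $-1$ on both tangent lines. Thus $Y=(F\times B)/G$ is smooth except for points of the form $\mathbb C^2/\{\pm1\}$, that is, $A_1$-points. Let $V\to Y$ be the minimal resolution. The two projections induce
$$r:V\to F/G\cong\mathbb P^1,\qquad h:V\to B/G\cong\mathbb P^1 .$$

**$V$ is rational.** Over the image of a point $x\in F$ with trivial stabilizer, the fiber of $r$ is $B\cong\mathbb P^1$. By the Noether–Enriques theorem, a surface fibered over a curve with general fiber $\mathbb P^1$ is birational to (base) $\times\,\mathbb P^1$. The base is $\mathbb P^1$, so $V$ is rational.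

**The fibers of $h$.** The *multiplicity* of a fiber $\sum\mu_iA_i$ is $\gcd(\mu_i)$, and the fiber is *multiple* if this is at least $2$. Let $y\in B$ have stabilizer $H$, let $\Delta$ be a small $H$-invariant disc around $y$, and let $z$ be a coordinate on $\Delta$ such that $z^{|H|}$ is a coordinate on $B/G$ at $[y]$. The part of $Y$ over $\Delta/H$ is $(F\times\Delta)/H$.

* *$H=1$.* Here $h$ is the projection $F\times\Delta\to\Delta$. In particular
$$C:=h^{-1}([b])\cong F$$
is a smooth irreducible reduced fiber, $g(C)=13$ and $C^2=0$. The general fiber of $h$ is connected.
* *$y=b_3$.* The group $H\cong\mathbb Z/3$ acts freely on $F$, hence on $F\times\Delta$. So this part of $Y$ is smooth, is unchanged in $V$, and has the étale cover $F\times\Delta$. On the cover, $h^*[b_3]$ pulls back to the divisor of $z^3$, which is $3(F\times\{0\})$. Hence $h^*[b_3]=3F_3$ with $F_3=F/H$.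
* *$y=b_4$.* The nontrivial elements of $H\cong\mathbb Z/4$ are two $4$-cycles and a double transposition. So $H$ acts freely on $F$, and in the same way $h^*[b_4]=4F_4$ with $F_4=F/H$.
* *$y=b_2$.* Now $H=\langle\tau\rangle$ has fixed points on $F$. The $6$ branch points give $6\cdot12=72$ points of $F$ with nontrivial stabilizer, which is $12$ for each of the $6$ transpositions. At a fixed point, with coordinates $(x,z)$ and $\tau=-1$, blow up the origin. In the chart $z=xw$ the involution is $(x,w)\mapsto(-x,w)$, the quotient has coordinates $X=x^2$ and $w$, and $h=z^2=Xw^2$. So the exceptional curve $X=0$ has multiplicity $1$ and the image of $F\times\{0\}$ has multiplicity $2$. Thus $h^*[b_2]=2\Theta+A_1+\dots+A_{12}$, and this fiber is not multiple.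

So $h$ has exactly two multiple fibers, of the coprime multiplicities $3$ and $4$.

**A numerical check.** Each of the $72$ points of $F$ pairs with the $2$ fixed points of its transposition on $B$, which gives $144$ points with stabilizer of order $2$, hence $12$ nodes on $Y$. So $e(V)=\frac{-48-144}{24}+12\cdot2=16$ and $K_V^2=\frac{2\cdot24\cdot(-2)}{24}=-4$. Indeed $K_V^2+e(V)=12$, as Noether's formula requires for a rational surface.

## 2. Fundamental groups of complements, and what the surface is for

Let $V$ be a smooth projective rational surface and $C\subset V$ a smooth irreducible curve. We ask: is $\pi_1(V-C)$ always finite? The problem comes from "Some Recent Results In The Area Of Non-Complete Algebraic Varieties" (https://insa.nic.in/writereaddata/UpLoadedFiles/IJPAM/Vol50_2019_3_ART03.pdf), where an affirmative answer is quoted when the logarithmic Kodaira dimension satisfies $\bar\kappa(V-C)\le1$. For our pairs, $\bar\kappa(V-C)$ is the Iitaka dimension of $K_V+C$. For a smooth plane curve of degree $d$, $K+C$ has degree $d-3$, so $\bar\kappa=-\infty,0,2$ for $d\le2$, $d=3$, $d\ge4$ respectively.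

The answer to the question is no. The pair of Section 1 has $\pi_1(V-C)\cong\mathbb Z/3*\mathbb Z/4$, which is infinite. (By the quoted result, necessarily $\bar\kappa(V-C)=2$ for it.)

**Facts used.** A smooth projective rational surface $V$ has $\pi_1(V)=1$ and $\chi(\mathcal O_V)=1$. Moreover $h^0(nK_V)=0$ for $n\ge1$, and $\operatorname{Pic}V=H^2(V,\mathbb Z)$ is torsion free. Numerical and linear equivalence agree on $V$. On any smooth projective surface we use two textbook results.

* *Hodge index theorem.* If $A^2>0$ and $A\cdot E=0$, then $E^2\le0$, with equality only for $E\equiv0$. Consequently, if $E,E'$ are nonzero effective divisors with $E^2=E'^2=E\cdot E'=0$, they are numerically proportional: for $H$ ample, $T=(H\cdot E)E'-(H\cdot E')E$ satisfies $T\cdot H=0$ and $T^2=0$, so $T\equiv0$.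
* *Zariski's lemma.* For a fibration with connected fibers over a smooth curve, a divisor $A$ supported on a fiber $\Phi_0$ has $A^2\le0$, with equality only if $A$ is a rational multiple of $\Phi_0$. So if an irreducible curve $C$ in a fiber has $C^2=0$, that fiber is $cC$ with an integer $c\ge1$.

**Divisibility and meridians.** Let $d\ge1$ be the divisibility of $[C]$ in $\operatorname{Pic} V$, i.e. the largest integer with $C\sim dD$ for some $D$. For a smooth plane curve, $d$ is the degree. A *meridian* $\gamma$ of $C$ is the boundary of a small disc transverse to $C$, joined to the base point. Up to orientation it is well defined up to conjugacy. The point at infinity of $\mathbb P^1$ times $\mathbb P^1$, for instance, has complement $\mathbb C\times\mathbb P^1$ and meridian homotopic to a large circle in $\mathbb C$. We have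
$$H_1(V-C)\cong\mathbb Z/d,\qquad \gamma \text{ normally generates } \pi_1(V-C).\tag{2}$$
For the first part, the sequence $H_2(V)\to H_2(V,V-C)\cong H_0(C)=\mathbb Z\to H_1(V-C)\to H_1(V)=0$ is exact. Its first map is intersection with $C$, and its image is $d\mathbb Z$ because Poincaré duality is unimodular. For the second part, the kernel of $\pi_1(V-C)\to\pi_1(V)=1$ is normally generated by $\gamma$.

**Small cases.** For a line in $\mathbb P^2$ the complement is $\mathbb C^2$ and the group is trivial. For a conic, write $\mathbb P^2=\operatorname{Sym}^2\mathbb P^1$ with the conic as diagonal. The complement is the free quotient by $\mathbb Z/2$ of $\mathbb P^1\times\mathbb P^1$ minus the diagonal, which is a $\mathbb C$-bundle over $\mathbb P^1$ and so simply connected. The group is $\mathbb Z/2$. For a ruling of $\mathbb P^1\times\mathbb P^1$ the complement is $\mathbb C\times\mathbb P^1$ and the group is trivial; here $C^2=0$. For the exceptional curve of $\mathbb P^2$ blown up at a point, the complement is $\mathbb P^2$ minus a point, and the group is trivial; here $C^2=-1$. By (2) the abelianization is always finite cyclic, so the question concerns the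 noncommutative part.

Throughout, $V$ and $C$ are as above and $d$ is the divisibility of $[C]$.

**Theorem 1.** There is a pair $(V,C)$ with $C^2=0$ and $g(C)=13$ such that $\pi_1(V-C)$ surjects onto $\mathbb Z/3*\mathbb Z/4$. So $\pi_1(V-C)$ is infinite.

**Theorem 2.** If $C^2>0$, then $\pi_1(V-C)\cong\mathbb Z/d$ is finite.

**Theorem 3.** Let $C^2=0$ and $h^0(nC)\ge2$ for some $n\ge1$. Then there is a fibration $f:V\to\mathbb P^1$ with connected fibers having a fiber $cC$. The group $\pi_1(V-C)$ is infinite if and only if $c=1$ and $f$ has exactly two multiple fibers. In that case their multiplicities $p,q\ge2$ are coprime, $pq\mid d$, $d\mid g(C)-1$, $g(C)\ge7$, and with $e=d/pq$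
$$\pi_1(V-C)\cong\mathbb Z/pe*_{\mathbb Z/e}\mathbb Z/qe=\langle\alpha,\beta\mid\alpha^p=\beta^q,\ \alpha^{pe}=1\rangle.$$
Otherwise $\pi_1(V-C)\cong\mathbb Z/d$. For the pair of Theorem 1, $\pi_1(V-C)\cong\mathbb Z/3*\mathbb Z/4$.

**Theorem 4.** If $C^2=0$ and $h^0(nC)=1$ for all $n\ge1$, then every finite quotient of $\pi_1(V-C)$ is cyclic, and the profinite completion is $\mathbb Z/d$.

**Theorem 5.** For all $k\ge3$, $j\ge1$ there is a pair $(V,C)$ with $C^2=-k^2j$ such that $\pi_1(V-C)$ surjects onto the infinite triangle group $\Delta(3,4,k)$.

Here $\Delta(p,q,r)=\langle x,y,z\mid xyz=x^p=y^q=z^r=1\rangle$ for $p,q,r\ge2$. It maps onto the group generated by the rotations through $2\pi/p,2\pi/q,2\pi/r$ about the vertices of a triangle with angles $\pi/p,\pi/q,\pi/r$ in the sphere, the plane or the hyperbolic plane. So it is nontrivial, and it is infinite if $\frac1p+\frac1q+\frac1r<1$. For example, $\Delta(2,3,4)\cong S_4$ is finite. The *profinite completion* is the inverse limit of the finite quotients. It can forget an infinite group: the additive group $\mathbb Q$ has trivial profinite completion. These notes do not settle finiteness of the topological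 group in Theorem 4, nor do they classify the case $C^2<0$.

## 3. Multiplicities of fibers as relations

The aim of this section is to read off a quotient of $\pi_1$ from the multiplicities in a fibration.

**Lemma 1.** Let $X$ be a connected smooth surface, Zariski open in a smooth projective surface, and let $h:X\to R$ be a morphism to a nonempty Zariski-open $R\subset\mathbb P^1$. Let $T\subset R$ be finite and suppose that over $R^\circ=R-T$ the map $h$ is a locally trivial $C^\infty$ bundle with connected fiber $\Phi$. For $\delta\in T$ let $n_\delta$ be the gcd of the multiplicities of the components of $h^*\delta$ in $X$ ($n_\delta=0$ if $h^{-1}(\delta)=\emptyset$), and let $\gamma_\delta$ be a loop around $\delta$. Then $I=\operatorname{im}(\pi_1(\Phi)\to\pi_1(X))$ is normal and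
$$\pi_1(X)/I\;\cong\;\pi_1(R^\circ)/\langle\langle\gamma_\delta^{n_\delta}:\delta\in T\rangle\rangle.\tag{3}$$

**Proof.** Let $X^\circ=h^{-1}(R^\circ)$. The bundle gives an exact sequence $\pi_1(\Phi)\to\pi_1(X^\circ)\to\pi_1(R^\circ)\to1$. The map $\pi_1(X^\circ)\to\pi_1(X)$ is onto, and its kernel is normally generated by meridians of the components of the fibers over $T$. (Singular points of these fibers can be removed first: they have real codimension $4$ in $X$.) Since $I$ is the image of a normal subgroup under a surjection, it is normal. At a general point of a component of multiplicity $m$ over $\delta$ we have $h=u^m$ for a suitable coordinate $u$ transverse to the component. So its meridian maps to a conjugate of $\gamma_\delta^{\pm m}$. Hence $\pi_1(X)/I$ is $\pi_1(R^\circ)$ modulo all these $\gamma_\delta^m$, and for fixed $\delta$ the powers $\gamma_\delta^m$ generate the same subgroup as $\gamma_\delta^{n_\delta}$. $\square$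

**Lemma 2.** In the situation of Lemma 1, let $S\subset R$ be finite, and for $\delta\in S$ let $\nu_\delta\ge1$ be an integer dividing the multiplicity of every component of $h^*\delta$ in $X$. Then $\pi_1(X)$ surjects onto $\pi_1(R-S)/\langle\langle\gamma_\delta^{\nu_\delta}:\delta\in S\rangle\rangle$.

**Proof.** Enlarge $T$ so that $S\subset T$. The surjection $\pi_1(R^\circ)\to\pi_1(R-S)/\langle\langle\gamma_\delta^{\nu_\delta}\rangle\rangle$ kills every relation in (3). If $\delta\notin S$, then $\gamma_\delta$ is trivial in $\pi_1(R-S)$. If $\delta\in S$, then $\nu_\delta\mid n_\delta$. $\square$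

When $h$ is proper over a nonempty open subset of $R$ with connected general fiber, a suitable $T$ exists, by generic smoothness and Ehresmann's theorem.

## 4. Positive self-intersection makes the meridian central

A sensible first attempt at proving finiteness runs as follows. Let $N$ be a tubular neighborhood of $C$. Then $N-C$ is homotopy equivalent to an oriented circle bundle over the oriented surface $C$, so
$$\text{the meridian } \gamma \text{ (a circle fiber) is central in } \pi_1(N-C).\tag{4}$$
If $\pi_1(N-C)\to\pi_1(V-C)$ is onto, then $\gamma$ is central in $\pi_1(V-C)$. By (2), $\pi_1(V-C)$ is then cyclic and equal to $\mathbb Z/d$. We carry this out when $C^2>0$, in a way that shows where positivity enters.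

**Proof of Theorem 2.**

**Step 1: some $|nC|$ is base point free.** Consider $0\to\mathcal O_V((n-1)C)\to\mathcal O_V(nC)\to\mathcal O_C(nC)\to0$. The degree of $\mathcal O_C(nC)$ is $nC^2$. For $n\gg0$ we therefore have $H^1(\mathcal O_C(nC))=0$, and $\mathcal O_C(nC)$ is globally generated. So $H^1(\mathcal O_V((n-1)C))\to H^1(\mathcal O_V(nC))$ is onto for $n\gg0$. The dimensions are non-increasing, hence eventually constant, and then these maps are isomorphisms and $H^0(\mathcal O_V(nC))\to H^0(\mathcal O_C(nC))$ is onto. Base points of $|nC|$ lie on $C$, because $nC\in|nC|$. So there are none.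

**Step 2: a pencil through $nC$ whose other members each have a component of multiplicity one.** Fix such an $n$ and let $s_C$ be the section of $\mathcal O_V(C)$ vanishing on $C$. Let $s_D\in H^0(\mathcal O_V(nC))$ be general with divisor $D$. By Bertini's theorems $D$ is smooth and irreducible (the system is base point free and its image is a surface, as $(nC)^2>0$). Also $D$ meets $C$ transversally, in $nC^2>0$ points. For $t\in\mathbb C$ let $D_t=\{s_D+t\,s_C^n=0\}$. On $C$ the equation of $D_t$ restricts to $s_D|_C$, whatever $t$ is. Hence $D_t\cap C=D\cap C$, and at a point $x$ of this set the local equation of $D_t$ has nonzero differential. So $D_t$ is smooth and reduced at $x$, and the component through $x$ has multiplicity $1$. It is not $C$, because $s_D|_C\ne0$.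

**Step 3: the pencil is a bundle over most of $\mathbb C$.** Let $X=V-C$ and let $h=-s_D/s_C^n:X\to\mathbb C$. Its fiber over $t$ is $D_t-C$. Let $T$ be the set of $t$ with $D_t$ singular. It is closed algebraic and does not contain $0$, so it is finite. Over $\mathbb C-T$ the family $\mathcal D=\{(y,t):y\in D_t\}$ is smooth and is proper and submersive over $\mathbb C-T$, and $(D\cap C)\times(\mathbb C-T)$ is a closed submanifold, étale over $\mathbb C-T$. By Ehresmann's theorem for such a pair, the complement $h^{-1}(\mathbb C-T)$ is a locally trivial bundle. All smooth members are diffeomorphic to $D$, hence connected, so the fibers $D_t-C$ are connected.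

**Step 4: $\pi_1(N-C)\to\pi_1(V-C)$ is onto.** Apply Lemma 1 with $R=\mathbb C$. By Step 2 all $n_\delta$ are $1$, and $\pi_1(\mathbb C-T)$ is generated by loops around the points of $T$. So $\pi_1(D_t-C)\to\pi_1(V-C)$ is onto for $t\notin T$. On the compact set $V-N$, with $N$ open, $|s_C^n|$ is bounded below by a positive constant and $|s_D|$ is bounded above, in a fixed metric. So $D_t\subset N$ for $|t|$ large. Then $\pi_1(D_t-C)\to\pi_1(V-C)$ factors through $\pi_1(N-C)$, which proves the claim. (This surjectivity also follows from the Lefschetz theorem of Goresky–MacPherson, *Stratified Morse Theory*, Part II, Thm. 1.1, applied to $V-C\to\mathbb P^N$ and the hyperplane cutting out $nC$.)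

**Step 5: conclusion.** By Step 4 and (4), $\gamma$ is central in $\pi_1(V-C)$. By (2) it normally generates. So the group is cyclic, hence abelian, and equals $H_1(V-C)=\mathbb Z/d$. $\blacksquare$

The argument stops at $C^2=0$ for a precise reason. In Step 2, every member of the pencil had a reduced component because it crossed $C$ transversally at a base point. If $C^2=0$ and $C$ moves, the other members do not meet $C$ at all, and nothing forbids multiple members. The surface of Section 1 has the two multiple members $3F_3$ and $4F_4$.

## 5. Two coprime multiplicities force an infinite group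

**Proof of Theorem 1.** Take $V$, $C$, $h$ from Section 1. There $V$ is rational, $C\cong F$ is smooth irreducible of genus $13$, and $C^2=0$. The map $h:V-C\to R=\mathbb P^1-\{[b]\}$ is proper with connected general fiber. Apply Lemma 2 with $S=\{[b_3],[b_4]\}$ and the integers $3,4$, which divide $h^*[b_3]$ and $h^*[b_4]$. The group $\pi_1(\mathbb P^1-\{[b],[b_3],[b_4]\})$ is free on $\gamma_3,\gamma_4$. So $\pi_1(V-C)$ surjects onto
$$\langle\gamma_3,\gamma_4\mid\gamma_3^3=\gamma_4^4=1\rangle=\mathbb Z/3*\mathbb Z/4,$$
which is infinite. $\blacksquare$

A meridian of the reduced fiber $C$ maps to a conjugate of $(\gamma_3\gamma_4)^{\pm1}$, an element of infinite order. So the meridian is not central here: a central element that normally generates would make the infinite group cyclic and equal to the finite group $H_1$.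

**Why the cube.** The recipe of Section 1 needs a finite group $G$ acting on $B=\mathbb P^1$ and on a curve $F$ such that (i) $F/G\cong\mathbb P^1$, for rationality, and (ii) two points of $B$ have stabilizers of coprime orders $>1$ that act freely on $F$. Condition (i) forces $G$ to be generated by the stabilizers of points of $F$. Indeed, if $N_0$ is the (normal) subgroup they generate, then $F/N_0\to F/G=\mathbb P^1$ is a connected étale cover of $\mathbb P^1$ with group $G/N_0$, so $G=N_0$. We try the smaller groups.

* Cyclic of order $n>1$: the only nontrivial stabilizers on $B$ have order $n$, so there is no coprime pair.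
* Dihedral of order $2n$: the orders are $n,2,2$. For $n$ even there is no coprime pair. For $n$ odd the pair must be $(n,2)$. Then rotations act freely on $F$, and so do all reflections, since they are conjugate. So $G$ acts freely, against (i).
* $A_4$: the orders are $2,3,3$ and the pair must be $(2,3)$. All involutions are conjugate and all subgroups of order $3$ are conjugate, so again $G$ acts freely, against (i).

For $S_4$ with the pair $(3,4)$, the transpositions remain available as stabilizers on $F$, and they generate $S_4$.

## 6. The case $C^2=0$ when a multiple of $C$ moves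

**Proof of Theorem 3.**

**Step 1: the fibration.** Write $|nC|=|M|+Z$ with fixed part $Z$. The curve $C$ is nef, as it is irreducible with $C^2=0$. Since $C\cdot nC=0$, this gives $M\cdot C=0$. The system $|M|$ has no fixed component, so $M$ is nef and $M^2\ge0$. If $M^2>0$, the Hodge index theorem with $M\cdot C=0$ and $C^2=0$ would give $C\equiv0$, which is false. So $M^2=0$, and $M\equiv\rho C$ with $\rho>0$. Two members of $|M|$ without common component are then disjoint, so $|M|$ is base point free and maps $V$ onto a curve. Stein factorization gives $f:V\to\mathbb P^1$ with connected fibers; the base is $\mathbb P^1$ because it is dominated by a rational surface. Since $M\cdot C=0$, the curve $C$ lies in a fiber, and by Zariski's lemma that fiber is $cC$ with $c\ge1$. Say it lies over $0\in\mathbb P^1$.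

From now on we use only that $f$ has connected fibers and that $cC$ is a fiber. Let $m_1,\dots,m_k\ge2$ be the multiplicities of the multiple fibers other than $cC$. Let $N$ be a tubular neighborhood of $C$ and $\Phi\subset N$ a smooth fiber near $cC$. Put $\Gamma=\pi_1(V-C)$ with base point on $\Phi$, and $I=\operatorname{im}(\pi_1(\Phi)\to\Gamma)$.

**Step 2: $I$ is normal and $\Gamma/I\cong\mathbb Z/m_1*\dots*\mathbb Z/m_k$.** Apply Lemma 1 to $V-C\to R=\mathbb P^1-\{0\}$. With $T$ the set of critical values in $R$, $\pi_1(R-T)$ is free on the loops $\gamma_\delta$, $\delta\in T$, and (3) imposes $\gamma_\delta^{n_\delta}=1$ with $n_\delta$ the multiplicity of the fiber. Factors with $n_\delta=1$ disappear.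

**Step 3: $I$ is central.** Let $\gamma$ be the circle fiber of $N-C$ through the base point. By (4) it commutes with the image of $\pi_1(\Phi)$, since $\Phi\subset N-C$. For $g\in\Gamma$ the conjugate $g\gamma g^{-1}$ commutes with $gIg^{-1}=I$. By (2) these conjugates generate $\Gamma$.

**Step 4: simple connectivity of $V$ bounds the multiple fibers.** Apply Lemma 1 to $f:V\to\mathbb P^1$. The trivial group $\pi_1(V)$ surjects onto the group with generators $\gamma_0,\dots,\gamma_k$ and relations $\gamma_0\cdots\gamma_k=\gamma_0^c=\gamma_1^{m_1}=\dots=\gamma_k^{m_k}=1$, so this group is trivial. If at least three of the orders were $\ge2$, killing the other generators would map it onto a nontrivial triangle group. If exactly two are $\ge2$, the group is cyclic of order their gcd. So at most two of $c,m_1,\dots,m_k$ are $\ge2$, and if two are, they are coprime.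

**Step 5: the finite cases.** If $c\ge2$, then $k\le1$. So if $c\ge2$, or if $c=1$ and $k\le1$, then $\Gamma/I$ is cyclic with $I$ central. Hence $\Gamma$ is abelian and $\Gamma=H_1=\mathbb Z/d$.

**Step 6: the infinite case.** Let $c=1$ and $k=2$, with coprime multiplicities $p,q\ge2$. Then $Q:=\Gamma/I\cong\mathbb Z/p*\mathbb Z/q$ is infinite. This proves the criterion for infiniteness. To find $\Gamma$, note that $H_2(Q;\mathbb Z)=H_2(\mathbb Z/p;\mathbb Z)\oplus H_2(\mathbb Z/q;\mathbb Z)=0$. The five-term sequence $H_2(Q)\to I\to H_1(\Gamma)\to H_1(Q)\to0$ of the central extension becomes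
$$0\to I\to\mathbb Z/d\to\mathbb Z/p\times\mathbb Z/q\to0.\tag{5}$$
So $pq\mid d$, and $I$ is cyclic of order $e=d/pq$. Let $P_1,P_2\subset\Gamma$ be the preimages of $\mathbb Z/p,\mathbb Z/q\subset Q$. Then $P_1$ injects into $H_1(\Gamma)=\mathbb Z/d$. Indeed, an element of the kernel has image in $\mathbb Z/p$ which is $0$ in $H_1(Q)=\mathbb Z/p\times\mathbb Z/q$, so it lies in $I$, and $I$ injects by (5). The same holds for $P_2$. Hence $P_1\cong\mathbb Z/pe$ and $P_2\cong\mathbb Z/qe$.

The inclusions induce $P_1*_IP_2\to\Gamma$. Here $I$ is central in $P_1*_IP_2$ with quotient $P_1/I*P_2/I=\mathbb Z/p*\mathbb Z/q$. The map is the identity on $I$ and an isomorphism on the quotients by $I$, so it is an isomorphism. Let $\alpha$ generate $P_1$; then $\alpha^p$ generates $I$. Let $\beta_0$ generate $P_2$; then $\alpha^p=\beta_0^{qu}$ with $u$ a unit modulo $e$. Since $(\mathbb Z/qe)^\times\to(\mathbb Z/e)^\times$ is onto, we may take $u$ to be a unit modulo $qe$. Then $\beta=\beta_0^u$ generates $P_2$ and $\beta^q=\alpha^p$. The amalgam is $\langle\alpha,\beta\mid\alpha^{pe}=\beta^{qe}=1,\alpha^p=\beta^q\rangle$, and the relation $\beta^{qe}=1$ follows from the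 others. This is the stated presentation.

**Step 7: numerical restrictions.** Stay in the case of Step 6 and put $g=g(C)$. Write $C\sim dD$. Then $D^2=0$, and $K_V\cdot D$ is even because $D^2+K_V\cdot D$ is even. Adjunction gives $2g-2=K_V\cdot C=d\,(K_V\cdot D)$, so $d\mid g-1$. Coprime $p,q\ge2$ have $pq\ge6$, and $pq\mid d$.

* *$g=0$ is impossible.* It would give $d\mid1$.
* *$g=1$ is impossible.* As $c=1$, the general fiber has genus $1$. Contract $(-1)$-curves in fibers to reach a relatively minimal elliptic fibration $V_0\to\mathbb P^1$ with $V_0$ rational. Multiplicities do not change: the pullback of an $m$-divisible fiber is $m$-divisible, and components that are not contracted keep their multiplicity. The canonical bundle formula gives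
$$K_{V_0}\equiv(\chi(\mathcal O)-2)\Phi+(p-1)\tfrac{\Phi}{p}+(q-1)\tfrac{\Phi}{q}\equiv\Bigl(1-\tfrac1p-\tfrac1q\Bigr)\Phi ,$$
where $\Phi$ is a fiber and $\chi(\mathcal O)=1$. The coefficient is positive, since $\frac1p+\frac1q\le\frac56$. So $pqK_{V_0}\sim(pq-p-q)\Phi$ is effective, against $h^0(nK_{V_0})=0$.

Hence $g\ge2$, and $g-1\ge d\ge pq\ge6$, i.e. $g\ge7$.

**Step 8: the pair of Theorem 1.** Apply Steps 2–7 to $h$, which has the fiber $C$ with $c=1$. By Section 1 its multiple fibers are exactly $3F_3$ and $4F_4$, so $\{p,q\}=\{3,4\}$. Then $12\mid d\mid g-1=12$, so $d=12$, $e=1$, and $\pi_1(V-C)\cong\mathbb Z/3*\mathbb Z/4$. $\blacksquare$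

The divisibility by $12$ is visible: $12(F_3-F_4)=4\cdot3F_3-3\cdot4F_4\sim4C-3C=C$. Step 7 also explains why looking for examples among fibrations by rational or elliptic curves cannot succeed.

**Example.** Blow up the $9$ base points of a pencil of plane cubics that meet in $9$ distinct points, one member being a smooth cubic, and let $C$ be that smooth member, as a fiber. An exceptional curve meets every fiber once, so $d=1$ and there are no multiple fibers. Theorem 3 gives $\pi_1(V-C)=1$.

## 7. The case $C^2=0$ when no multiple of $C$ moves

There is no fibration to start from. The idea is to produce one on a finite cover, out of a noncyclic finite quotient, and to push it down.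

**Proof of Theorem 4.** Let $C^2=0$ and suppose $\pi_1(V-C)$ has a noncyclic finite quotient $Q$. We show that some multiple of $C$ moves.

**Step 1: a cover in which $C$ splits.** Let $\bar\gamma\in Q$ be the image of $\gamma$, of order $m$. Let $N$ be a tubular neighborhood of $C$ and $P\subset Q$ the image of $\pi_1(N-C)$. Near a point of $C$, the connected étale $Q$-cover of $V-C$ is a disjoint union of covers $\zeta\mapsto\zeta^m$ in the direction transverse to $C$. Filling in, we obtain a finite Galois cover $\pi:Y\to V$ with $Y$ smooth, connected and projective. The components of $\pi^{-1}(N-C)$ correspond to the cosets of $P$. The fiber discs of $N\to C$ lift to discs with one center each, so each component of $\pi^{-1}(N)$ retracts onto a connected part of $\pi^{-1}(C)$. Hence $\pi^{-1}(C)$ is a disjoint union of $\nu=[Q:P]$ smooth connected curves $C_1,\dots,C_\nu$, permuted transitively by $Q$.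

**Step 2: $\nu\ge3$.** The element $\bar\gamma\in P$ is central in $P$ by (4) and normally generates $Q$ by (2). If $\nu=1$, then $Q=P=\langle\bar\gamma\rangle$ is cyclic, a contradiction. If $\nu=2$, then $P$ is normal and contains $\bar\gamma$, so $P=Q$, a contradiction.

**Step 3: the $C_i$ are numerically equivalent.** We have $\pi^*C=m\sum C_i$, so $\bigl(\sum C_i\bigr)^2=0$. The $C_i$ are disjoint and have equal self-intersections by transitivity, so $C_i^2=0$ and $C_i\cdot C_j=0$. By the consequence of the Hodge index theorem in Section 2, they are numerically proportional. All have the same degree with respect to a $Q$-invariant ample class, so they are numerically equivalent. Let $L=\mathcal O_Y(C_1-C_2)$, which is numerically trivial.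

**Step 4: a fibration $\psi:Y\to W$ over a smooth curve, with connected fibers and with some $C_i$ in a fiber.**

* *$L$ torsion.* Then $aC_1\sim aC_2$ for some $a\ge1$. These disjoint divisors define a morphism to $\mathbb P^1$, and we take its Stein factorization. Here $C_1$ lies in a fiber.
* *$L$ not torsion.* Some power $L^a$, $a\ge1$, lies in $\operatorname{Pic}^0(Y)$. It has infinite order, and it restricts trivially to $C_3$, which is disjoint from $C_1$ and $C_2$. (This uses $\nu\ge3$.) So the algebraic group $\ker(\operatorname{Pic}^0Y\to\operatorname{Pic}^0C_3)$ is infinite, and its identity component $K$ is a positive-dimensional abelian variety. Dualizing $K\subset\operatorname{Pic}^0Y$ gives $a_K:Y\to\operatorname{Alb}Y\to K^\vee$. Its pullback map $\operatorname{Pic}^0(K^\vee)=K\to\operatorname{Pic}^0(Y)$ is the inclusion. So $a_K$ is not constant. The pullback $K\to\operatorname{Pic}^0(C_3)$ is zero, so its dual $\operatorname{Alb}(C_3)\to K^\vee$ is zero, and $a_K$ contracts $C_3$ to a point. If $a_K(Y)$ were a surface, the pullback $A$ of an ample class would satisfy $A^2>0$ and $A\cdot C_3=0$, and the Hodge index theorem would give $C_3^2<0$,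 a contradiction. So $a_K(Y)$ is a curve. Take the Stein factorization of the map to its normalization; $C_3$ lies in a fiber.

**Step 5: pushing down.** Let $C_i$ be the curve found in Step 4 and $\Phi$ a general fiber of $\psi$. By Zariski's lemma the fiber containing $C_i$ is a multiple of $C_i$, so $\Phi$ is numerically a positive multiple of $C_i$. So $\Phi\cdot C_l=0$ for all $l$. Hence every $C_l$ lies in a fiber, and a general $\Phi$ is disjoint from $\pi^{-1}(C)$. Then $D=\pi(\Phi)$ is an irreducible curve disjoint from $C$. Only finitely many fibers lie in $\pi^{-1}(D)$, so for another general fiber $\Phi'$ the curve $D'=\pi(\Phi')$ is different from $D$. As $\pi_*\Phi\equiv\pi_*\Phi'$, and these are positive multiples of $D$ and $D'$, the inequality $D\cdot D'\ge0$ gives $D^2\ge0$. Now $C^2=C\cdot D=0$ and $C\not\equiv0$. The Hodge index theorem excludes $D^2>0$, so $D^2=0$ and $D\equiv\rho C$ with $\rho\in\mathbb Q_{>0}$. Numerical and linear equivalence agree on $V$, so $aD\sim a'C$ with $a,a'\ge1$. Since $D\cap C=\emptyset$, the divisors $aD$ and $a'C$ are different, and $h^0(a'C)\ge2$.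

**Step 6: conclusion.** If $h^0(nC)=1$ for all $n\ge1$, every finite quotient of $\pi_1(V-C)$ is cyclic. So it factors through $H_1(V-C)=\mathbb Z/d$, and the profinite completion is $\mathbb Z/d$. $\blacksquare$

## 8. Negative self-intersection: fibers with $k$-fold points

The cheapest way to lower $C^2$ in Theorem 1 is to blow up a point of $C$. This destroys everything. The exceptional curve $E$ meets the strict transform of $C$ transversally in one point, so $E$ minus that point is a disc whose boundary is a meridian. The meridian becomes trivial, and by (2) so does the whole group. In terms of Lemma 2, the fiber becomes $C+E$, and the component $E$ of multiplicity $1$ kills $\gamma_b$. If instead the reduced irreducible fiber has a point of multiplicity $k$, blowing it up gives $C+kE$, which only imposes $\gamma_b^k=1$. The projection $F\times B\to B$ has only smooth fibers, so we replace it by a more general $G$-equivariant map to $B$.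

**Linearizations.** A linearization of a vector bundle for a group acting on the base is a lift of the action to the bundle, linear on fibers. Let $\hat G\subset SU(2)$ be the binary octahedral group, with $\hat G/\{\pm1\}=G=S_4$. Let $U=\mathbb C^2$ be its standard representation and $B=\mathbb P(U)$ the space of lines in $U$. As an example, $\mathcal O(-1)\subset B\times U$ is $\hat G$-linearized; the element $-1$ acts trivially on $B$ but by $-1$ on the fibers of $\mathcal O(-1)$ and of $\mathcal O(1)$.

**Proof of Theorem 5.** Fix $k\ge3$, $j\ge1$, and let $F$ be as in Section 1.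

**Step 1: the bundle.** Let $S_0=F\times\mathbb P^1$, where $G$ acts diagonally and octahedrally on $\mathbb P^1$. As in Section 1, nontrivial stabilizers are generated by transpositions, which act by $-1$ on the tangent plane, and finitely many points have them. Put $A=K_F^{\otimes3}\boxtimes\mathcal O(1)$. Since $\deg K_F^{\otimes3}=72\ge2\cdot13+1$, the bundle $A$ is very ample. It is $\hat G$-linearized, and $-1$ acts on it by $-1$. Let
$$M=A^{\otimes t},\qquad t \text{ odd},\quad t\ge72+12j(k+1)(k+2).$$
Then $-1$ acts by $-1$ on $M$ and on $U$, so $\mathcal E=U\otimes M$ is $G$-linearized. Let $\Sigma=H^0(S_0,\mathcal E)^G$.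

**Step 2: invariant sections have arbitrary jets.** *Claim: $H^0(M)\to H^0(M|_W)$ is onto for every finite subscheme $W\subset S_0$ of length $w\le t+1$.* Embed $S_0\subset\mathbb P^r$ by $A$. Let $\mathcal R$ be the homogeneous coordinate ring of $W$ (saturated ideal) and $\ell$ a linear form not vanishing at any point of $W$; it is a nonzerodivisor in $\mathcal R$. Then $\dim\mathcal R_i-\dim\mathcal R_{i-1}=\dim(\mathcal R/\ell\mathcal R)_i$. Since $\mathcal R/\ell\mathcal R$ is generated in degree $1$, once this number is $0$ it stays $0$. So $\dim\mathcal R_i$ increases strictly from $1$ until it reaches its final value $w$, and $\dim\mathcal R_i=w$ for $i\ge w-1$. Hence degree-$t$ forms already surject onto $H^0(\mathcal O_W(t))$.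

If $W$ is $G$-invariant, tensor with $U$ and take invariants of the finite group $G$: the map $\Sigma\to H^0(\mathcal E|_W)^G$ is onto. If $W$ is a free orbit $Gz$ with structure $\mathcal O/\mathcal I_z$ at $z$ and its translates elsewhere, then $H^0(\mathcal E|_W)^G=\mathcal E\otimes\mathcal O/\mathcal I_z$. If $z$ has stabilizer $\langle\tau\rangle$ and $W=Gz$ is reduced, then $H^0(\mathcal E|_W)^G=(\mathcal E_z)^\tau$. A lift $\hat\tau\in\hat G$ of the half turn $\tau$ has $\hat\tau^2=-1$ and eigenvalues $\pm i$ on $U$, and it acts on $M_z$ by a scalar of square $-1$. So
$$(\mathcal E_z)^\tau=u_z\otimes M_z,\qquad u_z\subset U \text{ an eigenline of }\hat\tau,\tag{6}$$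
is one-dimensional, and $u_z\in\mathbb P(U)$ is fixed by $\tau$. For a disjoint union of orbits the targets add up.

**Step 3: the sections to be used.** Fix $b\in\mathbb P(U)$ with trivial stabilizer and $\lambda_b\in U^*$ with kernel $b$. Fix $w_1,\dots,w_j\in S_0$ in distinct free orbits. Let
$$\Sigma_w=\{\sigma\in\Sigma:\ \lambda_b(\sigma)\in\mathfrak m_{w_i}^k M\ \text{ for all } i\},$$
and let $\sigma\in\Sigma_w$ be general. We always use Step 2 for $W$ consisting of the orbits of $\mathcal O/\mathfrak m_{w_i}^{k+1}$, $i=1,\dots,j$, and at most one more orbit: that of $\mathcal O/\mathfrak m_z^2$ with $z$ of trivial stabilizer, or a reduced orbit of $12$ points. The length is at most $24j\cdot\frac{(k+1)(k+2)}2+24\cdot3=72+12j(k+1)(k+2)\le t+1$. So for $\sigma\in\Sigma_w$ the following data can be prescribed together: the jet at $w_i$ modulo $\mathfrak m_{w_i}^{k+1}$, subject only to $\lambda_b(\sigma)\in\mathfrak m_{w_i}^k$, and the $1$-jet, or the value in (6), at $z$.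

**Step 4: the zero scheme $Z(\sigma)$ is finite and reduced, and consists of points with trivial stabilizer outside $\bigcup Gw_i$.**

* Let $S_0^\circ$ be the open set of points with trivial stabilizer outside $\bigcup Gw_i$. At $z\in S_0^\circ$ the $1$-jets are arbitrary. A degenerate zero ($\sigma(z)=0$ and $\det d\sigma(z)=0$) is a condition of codimension $3$ on $\sigma$, and $z$ varies in dimension $2$. So a general $\sigma$ has only nondegenerate zeros on $S_0^\circ$.
* At each of the finitely many $z$ with nontrivial stabilizer, $\sigma(z)$ is arbitrary in the line (6), so it is nonzero for general $\sigma$.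
* At $w_i$, $\sigma(w_i)$ is arbitrary in $b\otimes M_{w_i}$, so it is nonzero for general $\sigma$, and by invariance the same holds on $Gw_i$.

Nondegenerate zeros are isolated and reduced, and $S_0$ is compact.

**Step 5: the strict transform $C_0$ of $D_b=\{\lambda_b(\sigma)=0\}$ in $S_0'=\operatorname{Bl}_{w_1,\dots,w_j}S_0$ is smooth and irreducible, of class $M-k\sum E_i$.** The sections $\lambda_b(\sigma)$, $\sigma\in\Sigma_w$, lift to a linear subsystem of $|M-k\sum E_i|$. It is base point free, for the following reasons.

* At points of $S_0^\circ$ the value $\sigma(z)$, hence $\lambda_b(\sigma)(z)$, is arbitrary.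
* At $gw_i$ with $g\ne1$, $\sigma(gw_i)=g\,\sigma(w_i)$ is arbitrary in $gb\otimes M_{gw_i}$. Since $gb\ne b$, $\lambda_b$ does not vanish on the line $gb$.
* At $z$ with stabilizer $\langle\tau\rangle$, $\sigma(z)$ is arbitrary in $u_z\otimes M_z$. Here $u_z$ is fixed by $\tau$ and $b$ is not, so $u_z\ne b$ and $\lambda_b(u_z)\ne0$.
* Along $E_i$, the degree-$k$ leading form of $\lambda_b(\sigma)$ at $w_i$ is arbitrary.

Moreover $(M-k\sum E_i)^2=144t^2-k^2j>0$. By Bertini's theorems the general member is smooth and irreducible. For general $\sigma$ the leading form at each $w_i$ is nonzero, so $D_b$ has multiplicity exactly $k$ at $w_i$, and this member is its strict transform. In particular $D_b$ is irreducible and reduced.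

**Step 6: an equivariant fibration.** Let $S$ be the blow-up of $S_0$ at $Z(\sigma)$, which is a union of free orbits. Near a point of $Z(\sigma)$ the two coordinates $\sigma_1,\sigma_2$ of $\sigma$ in a basis of $U$ are local coordinates on $S_0$, so $f=[\sigma]:S\to\mathbb P(U)=B$ is a morphism. It is $G$-equivariant, because $\sigma(gz)=g\,\sigma(z)$. Choosing the basis so that $\lambda_b(\sigma)=\sigma_1$, we see that $D_b$ is smooth at the points of $Z(\sigma)$. So $f^*(b)$ is the strict transform $\tilde D_b\cong D_b$, which is reduced and irreducible. If the Stein factorization of $f$ had a finite part $B'\to B$ of degree $n$, then only one point of $B'$ could lie over $b$, and $f^*(b)$ would be divisible by $n$. Hence $n=1$, and $f$ has connected fibers.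

**Step 7: the rational surface.** We blew up points with trivial stabilizer, so nontrivial stabilizers on $S$ are still generated by a transposition acting by $-1$ on the tangent plane. So $S/G$ has only $A_1$-points. Let $V$ be its minimal resolution and $h:V\to B/G\cong\mathbb P^1$ the induced map, with connected general fibers. The general fiber of $V\to F/G=\mathbb P^1$ is $\mathbb P^1$, so $V$ is rational by Noether–Enriques. Let $b_3,b_4\in B$ have stabilizers $H$ of order $3$ and $4$. The nontrivial elements of $H$ are not transpositions, so $H$ acts freely on $f^{-1}(\Delta)$ for a small $H$-invariant disc $\Delta$. As in Section 1, the part of $V$ over $\Delta/H$ has the étale cover $f^{-1}(\Delta)$, on which $h^*[b_3]$ (respectively $h^*[b_4]$) pulls back to $|H|$ times the divisor of $f^*z$. So $h^*[b_3]$ is divisible by $3$ and $h^*[b_4]$ by $4$. Since $b$ has trivial stabilizer, $h$ near $[b]$ is isomorphic to $f$ near $b$. Hence $h^*[b]=D$ with $D\cong D_b$ reduced and irreducible.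

**Step 8: the curve $C$ and the group.** By Step 4, $0\ne\sigma(w_i)\in b\otimes M_{w_i}$, so $f(w_i)=b$ and $w_i$ gives a $k$-fold point of $D$. These $j$ points of $V$ are distinct. The other points $gw_i$ lie over $gb\ne b$; they are identified with $w_i$ in the quotient and give no further points of $D$. Blow up the $j$ points to get $V'$, with exceptional curves $E_1,\dots,E_j$ and $h':V'\to\mathbb P^1$. Let $C$ be the strict transform of $D$. It is isomorphic to $C_0$, since passing from $S_0$ to $S$ changed nothing on $D_b$. So $C$ is smooth and irreducible, and
$$h'^*[b]=C+k\sum E_i,\qquad C^2=\Bigl(h'^*[b]-k\sum E_i\Bigr)^2=-k^2j.$$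
In $V'-C$ the fiber over $[b]$ consists of the curves $E_i-C$, all of multiplicity $k$. The map $h':V'-C\to\mathbb P^1$ is proper over $\mathbb P^1-\{[b]\}$ with connected general fiber. Apply Lemma 2 with $R=\mathbb P^1$, $S=\{[b_3],[b_4],[b]\}$ and the integers $3,4,k$. Then $\pi_1(V'-C)$ surjects onto
$$\langle\gamma_3,\gamma_4,\gamma_b\mid\gamma_3\gamma_4\gamma_b=\gamma_3^3=\gamma_4^4=\gamma_b^k=1\rangle=\Delta(3,4,k).$$
For $k\ge3$ we have $\frac13+\frac14+\frac1k\le\frac{11}{12}<1$, so this group is infinite. The pair $(V',C)$ is as required. $\blacksquare$
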